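# Gaps in the inverse of a polynomial: the Partial Rigidity Conjecture $R(m)_n$

## 1. Formal inverses, weights, critical values

Everything takes place over $\mathbb C$ until the last section. We write $u\equiv w \mod X^N$ when $u-w$ is divisible by $X^N$ in $\mathbb C[[X]]$.

**Definition (formal inverse).** Let $a(X)\in\mathbb C[[X]]$ with $a(X)\equiv X\mod X^2$. Its formal inverse $a^{-1}(X)$ is the unique series with $a^{-1}(X)\equiv X\mod X^2$ and $a(a^{-1}(X))=a^{-1}(a(X))=X$.

Here is why it exists. Write $a=X+\sum_{i\ge1}a_iX^{i+1}$ and look for $b=X+\sum_{k\ge1}c_kX^{k+1}$ with $a(b(X))=X$, that is, $b+\sum_{i\ge 1}a_ib^{i+1}=X$. The coefficient of $X^{k+1}$ on the left is $c_k$ plus a polynomial in the $a_i$ and in $c_1,\dots,c_{k-1}$, because the coefficient of $X^{k+1}$ in $b^{i+1}$ with $i\ge1$ involves only $c_j$ with $j\le k-i$. So the $c_k$ are determined one after the other, and each is a polynomial in $a_1,\dots,a_k$. In the same way $b$ has a right inverse $a'$, so $b(a'(X))=X$, and then $a=a(b(a'))=a'$. Hence $b(a(X))=X$ too.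

A convenient formula is **Lagrange inversion**: if $a(X)=X\,h(X)$ with $h(0)=1$, then the coefficient of $X^{k+1}$ in $a^{-1}$ is $\frac1{k+1}$ times the coefficient of $Y^k$ in $h(Y)^{-(k+1)}$.

*Example.* For $a=X+\alpha X^2+\beta X^3$ we have $h=1+u$ with $u=\alpha Y+\beta Y^2$. For $k=4$,
$$(1+u)^{-5}=1-5u+15u^2-35u^3+70u^4-\cdots,$$
and the coefficients of $Y^4$ in $u^2,u^3,u^4$ are $\beta^2,\,3\alpha^2\beta,\,\alpha^4$. Dividing by $5$ gives $c_4$; the smaller $k$ are done in the same way:
$$c_1=-\alpha,\quad c_2=2\alpha^2-\beta,\quad c_3=5\alpha\beta-5\alpha^3,\quad c_4=14\alpha^4-21\alpha^2\beta+3\beta^2. \tag{1}$$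

**Definition (weights).** In $\mathbb C[a_1,\dots,a_m]$ give $a_i$ the weight $i$. A polynomial is weighted homogeneous of weight $k$ if each of its monomials $a_1^{e_1}\cdots a_m^{e_m}$ satisfies $\sum_i i\,e_i=k$.

*Example.* In (1), with $\alpha$ of weight $1$ and $\beta$ of weight $2$, the polynomial $c_k$ has weight $k$. This is general.

**Lemma 1.** Let $c_k\in\mathbb C[a_1,\dots,a_m]$ be the coefficient of $X^{k+1}$ in the inverse of $X+a_1X^2+\dots+a_mX^{m+1}$. Then $c_k$ is weighted homogeneous of weight $k$.

*Proof.* For $\lambda\ne0$ the series $\lambda^{-1}a(\lambda X)$ has coefficients $\lambda^ia_i$, and its inverse is $\lambda^{-1}a^{-1}(\lambda X)$, with coefficients $\lambda^kc_k$. Thus $c_k(\lambda a_1,\lambda^2a_2,\dots,\lambda^ma_m)=\lambda^kc_k(a_1,\dots,a_m)$ for all $\lambda\neq0$, so only monomials of weight $k$ occur. $\blacksquare$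

**Definition (critical values).** A critical point of a polynomial $g\in\mathbb C[X]$ of degree $\ge1$ is a number $c\in\mathbb C$ with $g'(c)=0$. A critical value is a number $g(c)$ with $c$ a critical point. We write $v(g)$ for the number of *distinct* critical values. Since $g'$ has at most $\deg g-1$ roots,
$$v(g)\le\deg g-1 .$$

*Examples.* A polynomial of degree $1$ has $v=0$. For $g=\frac1d\bigl((1+X)^d-1\bigr)$ with $d\ge2$ the only critical point is $-1$, so $v(g)=1$, however large $d$ is. For $g=X-X^{v+1}$ with $v\ge1$ the critical points are the $v$ solutions of $x^v=\frac1{v+1}$. The value there is $x(1-x^v)=\frac v{v+1}x$, so the values are distinct and $v(g)=v$.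

**Definition (contact order).** Let $F\in\mathbb C[X]$ with $F\equiv X\mod X^2$ and $F\ne X$. Write $F=X+cX^{\nu+1}+(\text{higher terms})$ with $c\ne0$ and $\nu\ge1$. We call $\nu$ the contact order of $F$ with the identity at $0$.

*Example.* Put $g_1=X-X^2$, $g_2=X+X^2$. Then
$$g_1(g_2(X))=X+X^2-(X^2+2X^3+X^4)=X-2X^3-X^4, \tag{2}$$
which has contact order $2$, although $g_1$ and $g_2$ have contact order $1$.

## 2. How long can a run of zeros in $a^{-1}$ be?

Take a polynomial $a\equiv X\mod X^2$ that is not $X$ itself. Its inverse is a power series and may well have zero coefficients: the inverse of $X-X^{3}$ has only odd powers. How many *consecutive* coefficients can vanish? The problem, from "The Strong Factorial Conjecture" (http://repository.ubn.ru.nl/bitstream/handle/2066/119905/119905.pdf?sequence=1), proposes a bound in terms of the degree.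

**Partial Rigidity Conjecture $R(m)_n$.** *Let $m,n$ be positive integers. Let $a(X)\in\mathbb C[X]$ be a polynomial of degree less than or equal to $m+1$ such that $a(X)\equiv X\mod X^2$. Assume that the coefficients of $X^{n+1},\dots,X^{n+m}$ of the formal inverse $a^{-1}(X)$ vanish. Then $a(X)=X$.*

Prove or disprove: $R(m)_n$ holds for all positive integers $m$ and $n$. These notes prove that it does. In the notation of Lemma 1 the claim is that the $m$ equations $c_n=c_{n+1}=\dots=c_{n+m-1}=0$ in the $m$ unknowns $a_1,\dots,a_m$ have only the zero solution.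

## 3. The cases $n=1$, $m=1$, and two cubics

**The case $n=1$.** The coefficients of $X^2,\dots,X^{m+1}$ in $a^{-1}$ vanish, so $a^{-1}\equiv X\mod X^{m+2}$, hence $a\equiv X\mod X^{m+2}$. As $\deg a\le m+1$, we get $a=X$.

**The case $m=1$.** Here $a=X+a_1X^2$, and Lagrange inversion gives $c_n=\frac1{n+1}\binom{2n}{n}(-a_1)^n$. If this is $0$, then $a_1=0$.

**The case $m=2$, $n=2$.** By (1), $c_2=0$ forces $\beta=2\alpha^2$. Then $c_3=10\alpha^3-5\alpha^3=5\alpha^3$, and $c_3=0$ forces $\alpha=0$, so $\beta=0$.

**The case $m=2$, $n=3$.** By (1), $c_3=5\alpha(\beta-\alpha^2)=0$, so $\alpha=0$ or $\beta=\alpha^2$. In the first case $c_4=3\beta^2$; in the second $c_4=(14-21+3)\alpha^4=-4\alpha^4$. In both cases $c_4=0$ forces $\alpha=\beta=0$.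

## 4. Where elimination and degree counting stop

**Elimination.** The last two cases suggest eliminating variables for general $m,n$. Each time, the conclusion rests on some integer being nonzero: $5$ in one case, $3$ and $-4$ in the other. To continue we would need to know that such integers are nonzero for all $m$ and $n$ at once, and no reason is in sight. Worse, these integers do vanish modulo primes, and the statement then breaks. Over $\mathbb F_\ell$ take $a=X-X^\ell$. Its inverse is $X+X^\ell+X^{\ell^2}+\cdots$, because applying $a$ to this series gives $\sum_{k\ge 0}X^{\ell^k}-\sum_{k\ge 0}X^{\ell^{k+1}}=X$. With $m=\ell-1$ and $n=\ell$, the coefficients of $X^{\ell+1},\dots,X^{2\ell-1}$ vanish (note $2\ell-1<\ell^2$), but $a\ne X$. For $\ell=3$ this is $m=2,n=3$ with $\alpha=0,\beta=-1$: it is the vanishing of $c_4=3\beta^2$ modulo $3$. So no argument that works word for word over every field can prove $R(m)_n$.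

**Degree counting.** A second approach starts with a good move. Let $q$ be the truncation of $a^{-1}$ to degree $\le n$. The hypothesis says $a^{-1}\equiv q\mod X^{n+m+1}$. Since $a(u)-a(w)$ is divisible by $u-w$,
$$a(q(X))\equiv a(a^{-1}(X))=X\mod X^{n+m+1}. \tag{3}$$
The power series is gone: $F=a\circ q$ is a polynomial that agrees with $X$ to high order. Now $F-X$ is divisible by $X^{n+m+1}$ and has degree at most $n(m+1)$, so it is zero if $n(m+1)<n+m+1$. But
$$n(m+1)-(n+m+1)=(n-1)m-1,$$
which is negative only for $n=1$. For every $n\ge2$ the degree count gives nothing. The trouble is that degrees *multiply* under composition, while the order of vanishing in (3) is the *sum* $n+m$, plus one. Counting critical points is no better, since $F'$ can have up to $n(m+1)-1$ roots.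

What we need is an invariant of $F$ that bounds the contact order from above and *adds* under composition.

## 5. Critical values add under composition

The number of distinct critical values is such an invariant. The additive half is elementary.

**Lemma 2.** Let $g_1,\dots,g_r\in\mathbb C[X]$ have degrees $\ge1$ and let $F=g_1\circ\dots\circ g_r$. Then $v(F)\le v(g_1)+\dots+v(g_r)$.

*Proof.* Let $F'(x)=0$ and put $y_r=x$, $y_i=g_{i+1}\circ\dots\circ g_r(x)$ for $i<r$. By the chain rule $F'(x)=\prod_i g_i'(y_i)$, so $g_i'(y_i)=0$ for some $i$. Then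
$$F(x)=g_1\circ\dots\circ g_{i-1}\bigl(g_i(y_i)\bigr)$$
is the image under $g_1\circ\dots\circ g_{i-1}$ of a critical value of $g_i$. For each $i$ there are at most $v(g_i)$ such images. $\blacksquare$

*Example.* The polynomial $F=X-2X^3-X^4$ of (2) has $F'=1-6X^2-4X^3$. The chain rule gives the critical point $-\frac12$ of $g_2$, with $F(-\frac12)=g_1(-\frac14)=-\frac5{16}$, and the two solutions of $x+x^2=\frac12$, both with $F(x)=g_1(\frac12)=\frac14$. So there are three critical points and only two critical values.

In this example the contact order is $2$ and $v(F)=2$. The other half of the argument says that contact order never exceeds $v$. It is Fatou's theorem.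

**Proposition 3.** Let $F\in\mathbb C[z]$ have degree $\ge2$ with $F(z)=z+cz^{\nu+1}+O(z^{\nu+2})$, $\nu\ge1$, $c\neq0$. Then $v(F)\ge\nu$.

The proof occupies Sections 6 and 7. It uses the dynamics of $F$ near $0$: orbits flow into $0$ along $\nu$ separate directions, and the basin of each direction contains a critical value. First we see what Proposition 3 gives.

**Theorem 4 (composition theorem).** Let $g_1,\dots,g_r\in\mathbb C[X]$ have degrees $d_i\ge1$, let $F=g_1\circ\dots\circ g_r$, and suppose $F(X)\equiv X\mod X^{N+1}$ with $N\ge1$. Then either $F(X)=X$, or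
$$N\le v(g_1)+\dots+v(g_r)\le\sum_{i=1}^r(d_i-1).$$

*Proof.* Let $F\ne X$ and let $\nu$ be its contact order. Since $X^{N+1}$ divides $F-X$, we have $\nu\ge N\ge1$, and $\deg F\ge\nu+1\ge2$. Proposition 3 and Lemma 2 give $N\le\nu\le v(F)\le\sum_iv(g_i)$, and $v(g_i)\le d_i-1$. $\blacksquare$

**Theorem 5.** $R(m)_n$ holds for all positive integers $m$ and $n$.

*Proof.* Let $a$ be as in the hypothesis of $R(m)_n$ and let $q$ be the truncation of $a^{-1}$ to degree $\le n$. Then $q\equiv X\mod X^2$, so $1\le\deg q\le n$, and (3) says $a\circ q\equiv X\mod X^{n+m+1}$. Apply Theorem 4 to $F=a\circ q$ with $N=n+m$. If $F\ne X$, then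
$$n+m\le(\deg a-1)+(\deg q-1)\le m+(n-1),$$
which is absurd. So $a\circ q=X$. Hence $\deg a\cdot\deg q=1$, so $\deg a=1$, and $a\equiv X\mod X^2$ gives $a=X$. $\blacksquare$

It remains to prove Proposition 3.

## 6. Hyperbolic densities and proper maps

We recall three textbook facts.

**Hyperbolic density.** Let $\mathbb D$ be the unit disc with density $\rho_{\mathbb D}(t)=\frac{2}{1-|t|^2}$. This is invariant under automorphisms: $\rho_{\mathbb D}(\phi(t))|\phi'(t)|=\rho_{\mathbb D}(t)$. Let $U\subset\mathbb C$ be a domain with a holomorphic universal covering $\pi:\mathbb D\to U$. Its hyperbolic density $\rho_U>0$ is defined by $\rho_U(\pi(t))\,|\pi'(t)|=\rho_{\mathbb D}(t)$. This depends neither on the choice of $t$ over a given point nor on $\pi$, since two choices differ by an automorphism of $\mathbb D$. Every *bounded* domain $U$ qualifies: by uniformization its universal covering surface is $\mathbb D$, $\mathbb C$ or the sphere, and a holomorphic map from $\mathbb C$ or the sphere to a bounded set is constant.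

*Example.* For $H_R=\{w:\operatorname{Re}w>R\}$ use $t=\frac{w-R-1}{w-R+1}$, an isomorphism $H_R\to\mathbb D$. Here $\left|\frac{dt}{dw}\right|=\frac2{|w-R+1|^2}$ and $1-|t|^2=\frac{4\operatorname{Re}(w-R)}{|w-R+1|^2}$, so
$$\rho_{H_R}(w)=\frac1{\operatorname{Re}w-R}. \tag{4}$$

**Schwarz–Pick.** If $f:U\to V$ is holomorphic between such domains, then $\rho_V(f(z))|f'(z)|\le\rho_U(z)$. If $f$ is a covering, equality holds everywhere: if $\pi:\mathbb D\to U$ is a universal covering, then $f\circ\pi:\mathbb D\to V$ is one too, and the definition of $\rho_V$ gives $\rho_V(f(\pi(t)))|f'(\pi(t))||\pi'(t)|=\rho_{\mathbb D}(t)=\rho_U(\pi(t))|\pi'(t)|$.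

*Example.* The translation $w\mapsto w+1$ of $H_R$ into itself is not a covering of $H_R$ (it is not onto), and by (4) it strictly decreases the density: $\frac1{\operatorname{Re}w+1-R}<\frac1{\operatorname{Re}w-R}$.

**Proper maps.** A continuous map is proper if preimages of compact sets are compact. A nonconstant polynomial $\mathbb C\to\mathbb C$ is proper. A proper local homeomorphism $f:B\to B'$ of nonempty connected surfaces is a finite covering. Indeed, fibers are compact and discrete, hence finite. Proper maps between locally compact Hausdorff spaces are closed, so $f(B)$ is open and closed, and $f$ is onto. Around the finitely many preimages of $b$ choose disjoint open sets mapped homeomorphically onto open sets. Since $f$ is closed, the full preimage of a small neighborhood of $b$ lies in their union, and so $b$ has an evenly covered neighborhood.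

*Example.* The map $z\mapsto z^2$ from $\mathbb D\setminus\{0\}$ to itself is a proper local homeomorphism, and it is a covering of degree $2$. On $\mathbb D$ it is still proper, but not a covering: the critical value $0$ is in the way.

## 7. One critical value in each attracting basin

We prove Proposition 3. In the coordinate $w=z^{-\nu}$, up to a constant, $F$ looks near $0$ like the translation $w\mapsto w+1$ on a right half-plane, once in each of $\nu$ sectors. A translation by $k$ shrinks the half-plane density to about $1/k$. If the basin of a sector contained no critical value, $F$ would be a covering of that basin, hence a local isometry, and could not shrink anything. Now the details. Throughout, $F^k$ is the $k$-th iterate of $F$.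

**Step 1: normalize $c$.** Replacing $F$ by $\lambda^{-1}F(\lambda z)$ multiplies all critical values by $\lambda^{-1}$, so it keeps $v(F)$, and it replaces $c$ by $c\lambda^\nu$. So we may assume $c=-\frac1\nu$.

**Step 2: see $F$ as a near-translation in $\nu$ sectors.** For $j\in\mathbb Z/\nu$ let
$$S_j=\{z\ne0:\ |\arg z-2\pi j/\nu|<\pi/\nu\}.$$
The central directions are $2\pi/\nu$ apart, so these sectors are pairwise disjoint. The map $z\mapsto z^{-\nu}$ is a biholomorphism from $S_j$ onto $\mathbb C\setminus(-\infty,0]$. Let $z_j$ be its inverse. For $w\in\mathbb C\setminus(-\infty,0]$ put $z=z_j(w)$, so $|z|=|w|^{-1/\nu}\to0$ as $|w|\to\infty$. Write $F(z)=z(1-s)$ with $s=\frac{z^\nu}\nu+O(z^{\nu+1})$. Then $(1-s)^{-\nu}=1+\nu s+O(s^2)$, and $s^2=O(z^{2\nu})=O(z^{\nu+1})$ as $\nu\ge1$. Hence, for $|w|$ large,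
$$G_j(w):=F(z_j(w))^{-\nu}=z^{-\nu}\bigl(1+z^\nu+O(|z|^{\nu+1})\bigr)=w+1+E_j(w),\qquad|E_j(w)|\le C|w|^{-1/\nu}. \tag{5}$$
The last bound holds because $|z|^{-\nu}\cdot O(|z|^{\nu+1})=O(|z|)$, and $|z|=|w|^{-1/\nu}$. The constant $C$ is the same for all $j$.

*Example.* For $F=z-z^2$ we have $\nu=1$, $c=-1$, and with $w=1/z$
$$G(w)=\frac1{z-z^2}=\frac{w^2}{w-1}=w+1+\frac1{w-1}.$$

**Step 3: construct the petals.** Fix $R\ge1$ so large that for all $j$ and all $w\in H_R$ the estimate (5) is valid, $|E_j(w)|\le\frac12$, and $F(z_j(w))\in S_j$. The last condition can be met because $|\arg w|<\frac\pi2$ on $H_R$, so $|\arg z_j(w)-2\pi j/\nu|<\frac\pi{2\nu}$ there, which leaves room to the boundary of $S_j$, and $F(z)/z\to1$ as $z\to0$. In particular $F(z_j(w))\ne0$, so $G_j$ and $E_j$ are holomorphic on $H_R$. For $w\in H_R$ we have $\operatorname{Re}G_j(w)\ge\operatorname{Re}w+\frac12$, so $G_j(H_R)\subset H_R$. Moreover $F(z_j(w))$ is a point of $S_j$ whose $(-\nu)$-th power is $G_j(w)$, so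
$$F\circ z_j=z_j\circ G_j\quad\text{on }H_R. \tag{6}$$
Put $P_j=z_j(H_R)\subset S_j$. Then $P_j$ is open and connected, the $P_j$ are pairwise disjoint, and $F(P_j)\subset P_j$ by (6). Also $F^k\to0$ pointwise on $P_j$, because $\operatorname{Re}G_j^k(w)\ge\operatorname{Re}w+\frac k2$.

*Example continued.* For $F=z-z^2$ and $R=3$ we have $|E(w)|=\frac1{|w-1|}<\frac12$ on $H_3$, and $F(z(w))\in S_0=\mathbb C\setminus(-\infty,0]$ because $\operatorname{Re}G(w)>0$. The petal $\{\operatorname{Re}\frac1z>3\}$ is the open disc of center $\frac16$ and radius $\frac16$.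

**Step 4: extend petals to disjoint bounded basins.** Let $A_j=\bigcup_{k\ge0}F^{-k}(P_j)$. Since $P_j\subset F^{-1}(P_j)$, this is an increasing union of open sets, so $A_j$ is open and
$$F^{-1}(A_j)=\bigcup_{k\ge1}F^{-k}(P_j)=A_j .$$
The $A_j$ are pairwise disjoint: if $F^k(z)\in P_i$ and $F^l(z)\in P_j$, then, as petals are forward invariant, $F^{\max(k,l)}(z)\in P_i\cap P_j$, so $i=j$. Every orbit in $A_j$ tends to $0$. Since $\deg F\ge2$, there is $\rho>0$ with $|F(z)|\ge2|z|$ for $|z|\ge\rho$. An orbit that starts in $|z|\ge\rho$ therefore does not tend to $0$, so $A_j\subset\{|z|<\rho\}$. Let $B_j$ be the connected component of $A_j$ that contains $P_j$. It is a bounded domain, and $B_1,\dots,B_\nu$ are pairwise disjoint.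

**Step 5: show that $F$ restricts to a proper map $B_j\to B_j$.** The set $F(B_j)$ is connected, lies in $A_j$ (because $A_j=F^{-1}(A_j)$), and meets $B_j$, since it contains $F(P_j)\subset P_j$. So $F(B_j)\subset B_j$. Hence $B_j\subset F^{-1}(B_j)\subset F^{-1}(A_j)=A_j$. A connected subset of $F^{-1}(B_j)$ containing $B_j$ is a connected subset of $A_j$, hence equals $B_j$. Thus $B_j$ is a component of the open set $F^{-1}(B_j)$, and so it is relatively closed in it (the other components are open). Now let $K\subset B_j$ be compact. The set $F^{-1}(K)$ is compact and lies in $F^{-1}(B_j)$, so $F^{-1}(K)\cap B_j$ is closed in a compact set, hence compact.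

**Step 6: suppose a basin contains no critical value, and get a local isometry.** The claim is that each $B_j$ contains a critical value of $F$. Suppose that $B=B_j$ contains none. If $x\in B$ were a critical point, then $F(x)\in F(B)\subset B$ would be a critical value in $B$. So $F$ has no critical point in $B$, and by Step 5 the map $F:B\to B$ is a proper local homeomorphism, hence a holomorphic covering. As $B$ is bounded it has a hyperbolic density $\rho_B>0$, and the covering case of Schwarz–Pick, applied $k$ times, gives
$$\rho_B(F^k(z))\,|(F^k)'(z)|=\rho_B(z)\qquad(z\in B,\ k\ge0). \tag{7}$$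

**Step 7: bound the derivatives of $G^k$ along one orbit.** Write $G=G_j$, $E=E_j$. Fix $w_0$ with $\operatorname{Re}w_0=R+1$, and put $w_k=G^k(w_0)$, so that $\operatorname{Re}w_k\ge R+1+\frac k2$. The closed disc of radius $r_k=\frac{k+2}4$ about $w_k$ lies in $\{\operatorname{Re}w\ge R+\frac12+\frac k4\}\subset H_R$, because $1+\frac k2-\frac{k+2}4=\frac12+\frac k4$. On it $|w|\ge R+\frac12+\frac k4\ge\frac{k+4}4$, because $R\ge1$. Cauchy's estimate and (5) give
$$|E'(w_k)|\le\frac{C\left(\frac{k+4}4\right)^{-1/\nu}}{r_k}\le C'(k+1)^{-1-1/\nu},\qquad C'=4^{1+1/\nu}C .$$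
This is summable in $k$; here the decay of $E$ in (5) is used. Since $G'=1+E'$, the chain rule gives
$$|(G^k)'(w_0)|\le\prod_{i<k}\bigl(1+|E'(w_i)|\bigr)\le M:=\exp\Bigl(\sum_{i\ge0}C'(i+1)^{-1-1/\nu}\Bigr)\qquad\text{for all }k. \tag{8}$$

**Step 8: compare the two and contradict.** From (6), $F^k\circ z_j=z_j\circ G^k$ on $H_R$. Differentiating at $w_0$ gives
$$(F^k)'(z_j(w_0))\,z_j'(w_0)=z_j'(w_k)\,(G^k)'(w_0).$$
Schwarz–Pick for $z_j:H_R\to B$ and (4) give $\rho_B(z_j(w))|z_j'(w)|\le\frac1{\operatorname{Re}w-R}$. Multiply (7) at $z=z_j(w_0)$ by $|z_j'(w_0)|$ and use $F^k(z_j(w_0))=z_j(w_k)$. For all $k\ge1$,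
$$0<\rho_B(z_j(w_0))\,|z_j'(w_0)|=\rho_B(z_j(w_k))\,|z_j'(w_k)|\,|(G^k)'(w_0)|\le\frac M{\operatorname{Re}w_k-R}\le\frac{2M}k .$$
The left side is positive and does not depend on $k$, and the right side tends to $0$. This contradiction proves the claim.

**Step 9: count.** The $\nu$ sets $B_j$ are pairwise disjoint and each contains a critical value of $F$. So $v(F)\ge\nu$. This proves Proposition 3, and with it Theorems 4 and 5. $\blacksquare$

*Example concluded.* For $F=z-z^2$ the critical value is $F(\frac12)=\frac14$. For $x\in(0,1)$ the orbit stays in $(0,1)$ and decreases to $0$ (the only fixed point is $0$), so $\frac1{F^k(x)}\to+\infty$ and the orbit enters the petal. Thus $(0,1)\subset A_0$. This interval meets $P_0$, so $\frac14\in(0,1)\subset B_0$, as the claim predicts.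

In characteristic $\ell$ the bound of Theorem 4 itself fails. With $a=X-X^\ell$ and $q=X+X^\ell$ we get $a(q(X))=X+X^\ell-X^\ell-X^{\ell^2}=X-X^{\ell^2}$, of contact order $\ell^2-1$, while $a'=q'=1$: there are no critical points at all.

## 8. The sharp gap bound $L\le v(a)-1$

The proof of Theorem 5 used only $v(a)\le m$. Keeping $v(a)$ gives more.

**Theorem 6 (gaps).** Let $a\in\mathbb C[X]$, $a\equiv X\mod X^2$, $a\ne X$. If the coefficients of $X^{n+1},\dots,X^{n+L}$ in $a^{-1}$ vanish for some $n\ge1$, $L\ge0$, then
$$L\le v(a)-1\le\deg a-2 .$$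
For every $v\ge1$ the bound $L\le v(a)-1$ is attained by a polynomial with $v(a)=v$.

*Proof.* **The bound.** Let $q$ be the truncation of $a^{-1}$ to degree $\le n$. As in (3), $a\circ q\equiv X\mod X^{n+L+1}$. Since $\deg a\ge2$ and $\deg q\geq 1$, $a\circ q\ne X$. Theorem 4 with $N=n+L\ge1$ gives $n+L\le v(a)+v(q)\le v(a)+(n-1)$, so $L\le v(a)-1$; and $v(a)\le\deg a-1$.

**Sharpness.** Take $a=X-X^{v+1}$, with $v(a)=v$ by the example in Section 1. Here $h=1-Y^v$. By Lagrange inversion the coefficient of $X^{k+1}$ in $a^{-1}$ is $\frac1{k+1}$ times the coefficient of $Y^k$ in $(1-Y^v)^{-(k+1)}$. This is $0$ unless $k=vj$, and then it is $\frac1{vj+1}\binom{vj+j}{j}$. So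
$$a^{-1}=\sum_{j\ge0}\frac1{vj+1}\binom{(v+1)j}{j}X^{vj+1}.$$
All displayed coefficients are nonzero, so the runs of vanishing coefficients have length exactly $v-1$. (For $v=1$ this is $L=0$.) $\blacksquare$

## 9. Compositions with maximal contact order

The additive bound $\sum(d_i-1)$ in Theorem 4 cannot be improved. We use Krull's height theorem in this form: if $s$ polynomials on $\mathbb C^D$ vanish at a point, every irreducible component through that point of their common zero set has dimension $\ge D-s$.

**Theorem 7.** Let $d_1,\dots,d_r\ge1$ with $D=\sum(d_i-1)\ge1$. The largest $N$ for which there exist $g_i\equiv X\mod X^2$ with $\deg g_i\le d_i$, $F=g_1\circ\dots\circ g_r\ne X$ and $F\equiv X\mod X^{N+1}$ is exactly $D$.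

*Proof.* **Upper bound.** $N\le D$ by Theorem 4, as $\sum(\deg g_i-1)\le D$.

**Existence.** Write $g_i=X+\sum_{k=1}^{d_i-1}g_{i,k}X^{k+1}$. There are $D$ unknowns $g_{i,k}$; give $g_{i,k}$ weight $k$. Let $f_k$ be the coefficient of $X^{k+1}$ in $F$, a polynomial in the unknowns. Replacing each $g_i$ by $\lambda^{-1}g_i(\lambda X)$ multiplies $g_{i,k}$ by $\lambda^k$ and replaces $F$ by $\lambda^{-1}F(\lambda X)$, so it multiplies $f_k$ by $\lambda^k$. As in Lemma 1, $f_k$ is weighted homogeneous of weight $k$, so for $k\ge1$ it vanishes at the origin. The equations $f_1=\dots=f_{D-1}=0$ are $D-1$ equations in $\mathbb C^D$ satisfied at the origin. So their zero set has dimension $\ge1$ there and contains a nonzero point. For this point some $g_i$ has degree $\ge2$, so $\deg F=\prod\deg g_i\ge2$ and $F\ne X$, while $F\equiv X\mod X^{D+1}$. $\blacksquare$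

*Example.* For $r=2$, $d_1=d_2=2$ we have $D=2$, and (2) is a composition with $N=2$.

**Corollary 8 ($m$ cannot be lowered to $m-1$ in $R(m)_n$).** For all $m,n\ge1$ there is $a\ne X$ of degree $\le m+1$, $a\equiv X\mod X^2$, such that the $m-1$ coefficients of $X^{n+1},\dots,X^{n+m-1}$ in $a^{-1}$ vanish. Every such $a$ has degree exactly $m+1$ and $m$ distinct critical values, and the coefficient of $X^{n+m}$ in $a^{-1}$ is nonzero.

*Proof.* The coefficients in question are $c_n,\dots,c_{n+m-2}$, which by Lemma 1 are weighted homogeneous of positive weight in the $m$ unknowns $a_1,\dots,a_m$. So they vanish at the origin, and these $m-1$ equations have a nonzero common zero by Krull's theorem. For any such $a$, Theorem 6 with $L=m-1$ gives $m\le v(a)\le\deg a-1\le m$, so equality holds throughout. If the coefficient of $X^{n+m}$ vanished too, $R(m)_n$ (Theorem 5) would give $a=X$. $\blacksquare$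

*Example.* For $m=n=2$, $c_2=0$ means $\beta=2\alpha^2$. With $\alpha=1$: $a=X+X^2+2X^3$ and $a^{-1}=X-X^2+0\cdot X^3+5X^4+\cdots$.

## 10. The regular sequence $c_n,\dots,c_{n+m-1}$

**Definition (regular sequence).** Elements $f_1,\dots,f_m$ of a commutative ring $A$ form a regular sequence if, for each $i$, $f_i$ is not a zero divisor on $A/(f_1,\dots,f_{i-1})$, and $A/(f_1,\dots,f_m)\ne0$.

*Example.* In $\mathbb C[\alpha,\beta]$ take $c_2,c_3$ from (1). Modulo $c_2=2\alpha^2-\beta$ the ring is $\mathbb C[\alpha]$, and $c_3$ becomes $5\alpha^3$, not a zero divisor. The quotient is $\mathbb C[\alpha]/(\alpha^3)$, of dimension $3=\binom{3}{2}$.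

**Corollary 9.** Let $c_k\in\mathbb C[a_1,\dots,a_m]$ be the coefficient of $X^{k+1}$ in the inverse of $X+a_1X^2+\dots+a_mX^{m+1}$. For every $n\ge1$, the sequence $c_n,\dots,c_{n+m-1}$ is regular, and
$$\dim_{\mathbb C}\mathbb C[a_1,\dots,a_m]/(c_n,\dots,c_{n+m-1})=\binom{n+m-1}{m}.$$

*Proof.* **Regularity.** By Lemma 1, $c_k$ is weighted homogeneous of weight $k\ge1$. By $R(m)_n$ the only common zero of these $m$ elements is the origin. By the Nullstellensatz the radical of the ideal they generate is $(a_1,\dots,a_m)$, so the quotient is finite-dimensional: the $m$ elements form a homogeneous system of parameters. The polynomial ring is Cohen–Macaulay, and there every homogeneous system of parameters is a regular sequence.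

**Dimension.** Let the Hilbert series of a graded ring $S$ be $\sum_k\dim(S_k)T^k$. For $\mathbb C[a_1,\dots,a_m]$ it is $\prod_{i=1}^m\frac1{1-T^i}$. If $f$ is a non-zero-divisor of weight $w$ on $S$, multiplication by $f$ is injective and raises weights by $w$, so passing from $S$ to $S/fS$ multiplies the series by $1-T^w$. Hence the quotient has Hilbert series
$$\prod_{i=1}^m\frac{1-T^{n+i-1}}{1-T^i}.$$
As the quotient is finite-dimensional this is a polynomial in $T$, and its value at $T=1$ is the dimension. Each factor tends to $\frac{n+i-1}i$ as $T\to1$, so the dimension is $\prod_{i=1}^m\frac{n+i-1}i=\binom{n+m-1}{m}$. $\blacksquare$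

## 11. $R(m)_n$ over other fields

**Proposition 10.** $R(m)_n$ holds over every field $K$ of characteristic $0$, for all $m,n\ge1$. In every characteristic $\ell>0$ it fails for suitable $m,n$.

*Proof.* **Characteristic $0$.** The coefficients of $a$ generate a finitely generated extension $K_0$ of $\mathbb Q$, and $K_0$ embeds in $\mathbb C$. The coefficients of $a^{-1}$ are polynomials in those of $a$ with integer coefficients, by the recursion in Section 1. So the embedding carries the hypothesis to $\mathbb C$, where Theorem 5 gives that all coefficients $a_1,\dots,a_m$ are $0$.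

**Characteristic $\ell>0$.** This is the example of Section 4: $a=X-X^\ell$ over $\mathbb F_\ell$, with $m=\ell-1$ and $n=\ell$. Its inverse $X+X^\ell+X^{\ell^2}+\cdots$ has vanishing coefficients at $X^{\ell+1},\dots,X^{2\ell-1}$, since $2\ell-1<\ell^2$, although $a\ne X$ and $\deg a=\ell=m+1$. $\blacksquare$
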